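# Points at which countably many Borel bits fail to move: 3-colorings and recursive isomorphism

## 1. A game that fills in a point of a free shift

Let $\Lambda$ be a free group with free basis $\{\gamma_n:n\in\omega\}$, and let $C_n=\langle\gamma_n\rangle\cong\mathbb Z$. Then $\Lambda$ is the free product of the groups $C_n$. Every $\lambda\neq 1$ has a unique normal form $\lambda=c_1c_2\cdots c_l$ with $c_i\in C_{n_i}\setminus\{1\}$ and $n_i\ne n_{i+1}$. We call $l$ the *syllable length* of $\lambda$ and say that $\lambda$ *starts in* $n_1$. For instance $\gamma_0^{5}\gamma_3^{-1}\gamma_0$ has syllable length $3$ and starts in $0$. Let $\Lambda_n$ be the set of $\lambda\ne1$ that start in $n$, so that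
$$\Lambda\setminus\{1\}=\bigsqcup_{n\in\omega}\Lambda_n .$$

Let $V=(2^\omega)^\Lambda$, with the shift action $(\lambda v)(\mu)=v(\lambda^{-1}\mu)$. A point $v$ is a labeling of the group by infinite binary sequences. Put
$$\mathrm{Free}(V)=\{v:\lambda v\neq v\text{ for all }\lambda\ne 1\},\qquad N=V\setminus\mathrm{Free}(V).$$
Both sets are invariant, and they are Borel because $N$ is a countable union of closed sets. Every injective $v$ is in $\mathrm{Free}(V)$: if $\lambda v=v$, then $v(\lambda^{-1})=v(1)$, so $\lambda=1$.

**The order of play.** Enumerate $(\Lambda\setminus\{1\})\times\omega$ without repetition as $(\lambda_t,m_t)_{t\in\omega}$ in such a way that, for every $n$,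
$$\text{if } c\in C_n\setminus\{1\},\ \mu\neq1,\ \mu\notin\Lambda_n,\ \text{then } (\mu,m)\text{ comes before }(c\mu,m).\tag{1}$$
This is possible. In (1), $\mu$ is $c\mu$ with its first syllable deleted, so the pairs that must precede $(c_1\cdots c_l,m)$ are $(c_l,m),(c_{l-1}c_l,m),\dots,(c_2\cdots c_l,m)$, finitely many. Take any enumeration, and before listing a pair list those of its required predecessors that are still missing, shortest first.

**The game.** Fix a Borel function $\nu:V\to\omega$, a sequence $r\in2^\omega$ and an index $n$. In the game $G^r_n$ two players produce a point $v\in V$ with $v(1)=r$. At stage $t$ the bit $v(\lambda_t)(m_t)$ is chosen, by player II if $\lambda_t\in\Lambda_n$ and by player I otherwise. Both players see all earlier bits. Player I wins if and only if $\nu(v)=n$.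

To make the players alternate, insert dummy moves that are forced to be $0$. The map from plays to $v$ is continuous, so the payoff set is Borel, and by Martin's Borel determinacy theorem each $G_n^r$ is determined.

**Example.** Let $\nu(v)=0$ if $v(\gamma_0)(0)=0$ and $\nu(v)=1$ otherwise. In $G^r_0$ the decisive bit belongs to player II, who wins by playing $1$. In $G^r_1$ we have $\gamma_0\notin\Lambda_1$, so the same bit belongs to player I, who also wins by playing $1$. So I wins $G^r_1$ for every $r$.

This is Marks' free product game. It will give the following: however $\mathrm{Free}(V)$ is cut into countably many Borel pieces $A_n$, some $A_n$ contains a copy of (almost all of) the two-symbol shift of the single group $C_n$, with the action of $C_n$ preserved. From this we shall derive a statement about sequences of Borel functions $u_n:\mathrm{Free}(V)\to\{0,1\}$: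
$$\text{there is } v\in\mathrm{Free}(V)\ \text{ with }\ u_n(v)=u_n(\gamma_n^{-1}v)\ \text{ for all } n \text{ at once.}\tag{2}$$
At such a point, for every $n$, the $n$th bit does not notice the $n$th generator. The next section states what this is for.

## 2. Recursive isomorphism, many-one equivalence, and monochromatic points

Subsets of $\omega$ are identified with their characteristic functions in $2^\omega$.

**Definition (recursive isomorphism).** Sets $x,y\subseteq\omega$ are recursively isomorphic if there is a recursive bijection $\delta:\omega\to\omega$ with $\delta(x)=y$. This is the orbit equivalence relation of the action $\delta\cdot x=\delta(x)$ of the countable group $\Delta$ of recursive permutations. In terms of bits, $(\delta\cdot x)(\delta(n))=x(n)$.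

**Definition (many-one equivalence).** $x\le_m y$ if there is a total recursive $p:\omega\to\omega$ with $n\in x\iff p(n)\in y$ for all $n$; such a $p$ is a many-one reduction of $x$ to $y$. $x\equiv_m y$ means $x\le_my$ and $y\le_mx$.

The sets $\{0\}$ and $\{0,1\}$ are many-one equivalent: send $0\mapsto0$ and all else to $2$ in one direction, and $0,1\mapsto 0$ and all else to $1$ in the other. They are not recursively isomorphic, since a bijection preserves cardinality.

**Definition (universality).** A Borel equivalence relation is an equivalence relation on a Polish space $X$ that is Borel in $X\times X$; it is countable if its classes are countable. A countable Borel equivalence relation $E$ on $X$ is universal if for every countable Borel equivalence relation $F$ on a Polish space $Y$ there is a Borel $f:Y\to X$ with $y\,F\,y'\iff f(y)\,E\,f(y')$, called a Borel reduction of $F$ to $E$.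

**Definition (uniform universality).** Let a countable group $\Gamma$ act in a Borel way on a standard Borel space $X$ with orbit equivalence relation $E_\Gamma$. A Borel reduction $f$ of $E_\Gamma$ to recursive isomorphism is uniform if for every $\gamma\in\Gamma$ there is a recursive permutation $\delta$ such that $f(\gamma\cdot x)=\delta\cdot f(x)$ for all $x\in X$. A Borel reduction $f$ of $E_\Gamma$ to $\equiv_m$ is uniform if for every $\gamma\in\Gamma$ there are total recursive $p,q$ such that, for all $x\in X$, $p$ is a many-one reduction of $f(x)$ to $f(\gamma\cdot x)$ and $q$ is a many-one reduction of $f(\gamma\cdot x)$ to $f(x)$. Recursive isomorphism (respectively $\equiv_m$) is uniformly universal if for every countable group and every Borel action of it on a standard Borel space, $E_\Gamma$ admits a uniform Borel reduction to it.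

The point is the order of quantifiers: $\delta$ may depend on $\gamma$ but not on $x$. For example, with $\Gamma=\Delta$ acting on $2^\omega$, the identity is a uniform reduction.

**Definition (non-monochromatic 3-coloring).** A Borel graph on $2^\omega$ is a Borel, symmetric, irreflexive relation; it is 2-regular if every point has exactly two neighbors. A coloring is proper if adjacent points get different colors. Given colorings $c_i:2^\omega\to\{0,1,2\}$ for $i\in\omega$, a point $x$ is monochromatic if $c_i(x)=c_j(x)$ for all $i,j$. Non-monochromatic 3-coloring is the statement that for every countable family $\{G_i\}_{i\in\omega}$ of 2-regular Borel graphs on $2^\omega$ there are Borel proper colorings $c_i:2^\omega\to\{0,1,2\}$ of the $G_i$ with no monochromatic points.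

Two facts form the background. If non-monochromatic 3-coloring is true, then recursive isomorphism is universal. Also (Marks), non-monochromatic 3-coloring is true if and only if $\equiv_m$ is a uniformly universal countable Borel equivalence relation. The problem, from "The Universality Of Recursive Isomorphism And Borel Combinatorics", is to prove or disprove: *recursive isomorphism on $2^\omega$ is uniformly universal if and only if non-monochromatic 3-coloring is true.* We use neither background fact.

**Theorem 1.** In ZFC:

* **(I)** Non-monochromatic 3-coloring is false.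
* **(II)** Recursive isomorphism on $2^\omega$ is not uniformly universal. In fact there is a single free Borel action of the free group $F_2$ whose orbit equivalence relation has no uniform Borel reduction to recursive isomorphism on $2^\omega$.

Hence the biconditional is true, because both of its sides are false.

Along the way we shall also prove, for the same action of $F_2$, that there is no uniform Borel reduction to $\equiv_m$ (Theorem 8).

## 3. Easy families of graphs, one generator, and what measure cannot see

**Repeated graphs.** A theorem of Kechris–Solecki–Todorcevic says that a Borel graph of degree at most $2$ has a Borel proper 3-coloring. So if $G_0=G_1$, color $G_0$ by some $c_0$ and $G_1$ by $c_1=c_0+1\bmod 3$. Then $c_0(x)\ne c_1(x)$ everywhere, and there is no monochromatic point, whatever the other graphs do.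

**Three Borel-bipartite graphs.** If $G_0,G_1,G_2$ have Borel proper 2-colorings, use the color sets $\{1,2\}$, $\{0,2\}$, $\{0,1\}$ for them. A monochromatic point of color $l$ would have $c_l(x)=l$, which is impossible.

**Four colors.** The same device settles the analogue with color set $\{0,1,2,3\}$ positively. For $i\le 3$ let $c_i$ be a Borel proper 3-coloring of $G_i$ with color set $\{0,1,2,3\}\setminus\{i\}$, and for $i>3$ let $c_i$ be any Borel proper 3-coloring. A monochromatic point of color $l\le3$ would have $c_l(x)=l$.

So a counterexample with three colors must use graphs that are not Borel 2-colorable. The standard one comes from the two-symbol shift of $\mathbb Z$.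

**Lemma 2.** Let $r_0\ne r_1$, let $C_n$ act on $\{r_0,r_1\}^{C_n}$ by $(d\zeta)(c)=\zeta(d^{-1}c)$, and let
$$\Omega=\{\zeta\in\{r_0,r_1\}^{C_n}: c\zeta\neq\zeta\text{ for all } c\in C_n\setminus\{1\}\}.$$
There is no Borel $g:\Omega\to\{0,1\}$ with $g(\gamma_n\zeta)\ne g(\zeta)$ for all $\zeta\in\Omega$.

*Proof.* The purpose is to turn alternation into a contradiction with mixing. Let $\mathbb P$ be the product measure giving $r_0,r_1$ probability $\frac12$ each. The complement of $\Omega$ consists of periodic sequences; there are countably many, so $\mathbb P(\Omega)=1$. Also $\Omega$ is $C_n$-invariant because $C_n$ is abelian.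

Suppose $g$ exists and let $A=g^{-1}(0)$. Then $\gamma_nA=g^{-1}(1)=\Omega\setminus A$, so $\mathbb P(A)=\frac12$ and $\gamma_n^{2}A=A$. Let $\varepsilon=\frac1{20}$ and choose a set $K$ depending only on the coordinates $\gamma_n^i$, $|i|\le L$, with $\mathbb P(A\triangle K)<\varepsilon$. For $2k>2L$ the sets $K$ and $\gamma_n^{2k}K$ depend on disjoint sets of coordinates, hence are independent. Therefore
$$\tfrac12=\mathbb P(A)=\mathbb P(A\cap\gamma_n^{2k}A)\le \mathbb P(K\cap\gamma_n^{2k}K)+2\varepsilon=\mathbb P(K)^2+2\varepsilon\le(\tfrac12+\varepsilon)^2+2\varepsilon=0.4025,$$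
a contradiction. $\square$

This is statement (2) for one generator: if $\Lambda$ were just $\mathbb Z$ and there were only one function $u$, then restricting $u$ to $\Omega$ gives a point with $u(v)=u(\gamma^{-1}v)$.

**Trying measure for all generators at once.** It is natural to put on $V$ the product, over $\Lambda$, of the coin-flipping measure on $2^\omega$, and to look for (2) almost everywhere or at least with positive probability. Almost every $v$ is injective, so $\mathrm{Free}(V)$ is conull. The sets $B_n=\{v:u_n(v)=u_n(\gamma_n^{-1}v)\}$ should intersect. The attempt stops at the intersection. Let $u_n(v)$ be the parity of the least $j\ge0$ such that $v(\gamma_n^j)$ begins with $n$ zeros, and $0$ if there is no such $j$. For each $n$ these are independent events of probability $2^{-n}$ as $j$ varies, so $j$ exists almost surely. Since $(\gamma_n^{-1}v)(\gamma_n^j)=v(\gamma_n^{j+1})$, if the least $j$ for $v$ is at least $1$, then the least one for $\gamma_n^{-1}v$ is $j-1$, and $v\notin B_n$. Thus, up to a null set, $v\in B_n$ only if $v(1)$ begins with $n$ zeros, and $\bigcap_nB_n$ is null.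

Points in the intersection do exist here. Take $v(1)=v(\gamma_n)=0^\omega$ for all $n$, and let the other values of $v$ be distinct from one another and from $0^\omega$. Then every $j$ is $0$ both for $v$ and for $\gamma_n^{-1}v$, so $u_n(v)=u_n(\gamma_n^{-1}v)=0$. This $v$ is free: if $\lambda v=v$ and $v(\mu)\ne0^\omega$, then $v(\lambda^{-1}\mu)=v(\mu)$ forces $\lambda=1$. So the points we want can form a null set, and measure on $V$ does not detect them. The game will find them: it reduces the countably many conditions to one condition, for one $n$, on a copy of $\Omega$, and there Lemma 2 applies.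

## 4. Gluing winning plays along one cyclic group

**Lemma 3 (Marks' game).** Let $\nu:V\to\omega$ be Borel. There are $n\in\omega$, $r_0\neq r_1$ in $2^\omega$ and a continuous $C_n$-equivariant $\varphi:\{r_0,r_1\}^{C_n}\to V$ such that $\nu(\varphi(\zeta))=n$ and $\varphi(\zeta)(c)=\zeta(c)$ for all $\zeta$ and all $c\in C_n$.

*Proof.*

**Step 1: for every $r$ there is $n$ such that I wins $G^r_n$.** This uses that the sets $\Lambda_n$ partition $\Lambda\setminus\{1\}$. Suppose that for some $r$ player I wins no $G_n^r$. By determinacy II has a winning strategy $\sigma_n$ in $G_n^r$ for every $n$. Build one point $v$ with $v(1)=r$: at stage $t$ let $n$ be the unique index with $\lambda_t\in\Lambda_n$, and let $\sigma_n$, applied to the bits chosen so far, choose $v(\lambda_t)(m_t)$. For each $n$, all the bits belonging to II in $G_n^r$ were chosen by $\sigma_n$; the remaining bits can be read as moves of I. So $v$ is the outcome of a play of $G_n^r$ in which II follows $\sigma_n$, and $\nu(v)\ne n$. This holds for all $n$, which is absurd.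

**Step 2: two values of $r$ with the same $n$.** We need two symbols. Since $2^\omega$ is uncountable and there are only countably many $n$, there are $r_0\ne r_1$ and a single $n$ such that I has winning strategies $\tau_{r_0}$ in $G_n^{r_0}$ and $\tau_{r_1}$ in $G_n^{r_1}$. Fix them.

**Step 3: play one game at every point of $C_n$ simultaneously.** Given $\zeta\in\{r_0,r_1\}^{C_n}$ we want $v=\varphi(\zeta)$ such that
$$\text{for each } c\in C_n,\ c^{-1}v \text{ is the outcome of a play of } G_n^{\zeta(c)}\text{ in which I uses }\tau_{\zeta(c)}.\tag{3}$$
Recall $(c^{-1}v)(\mu)=v(c\mu)$. Put $v(c)=\zeta(c)$ for $c\in C_n$; then $(c^{-1}v)(1)=\zeta(c)$ as required. Every $\lambda\in\Lambda\setminus C_n$ is uniquely of the form $c\mu$ with $c\in C_n$, $\mu\ne1$, $\mu\notin\Lambda_n$: take $c$ to be the first syllable if $\lambda$ starts in $n$, and $c=1$ otherwise. In the game played at $c$, the bits of $v(c\mu)$ are bits at $\mu\notin\Lambda_n$, so they belong to player I. Hence every bit of $v$ outside $C_n$ belongs to player I in exactly one of the games.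

Define these bits by recursion on $t$, over those $t$ with $\lambda_t\notin\Lambda_n$. At such a $t$, for all $c\in C_n$ simultaneously, let $v(c\lambda_t)(m_t)$ be the answer of $\tau_{\zeta(c)}$ to the bits $(c^{-1}v)(\lambda_s)(m_s)=v(c\lambda_s)(m_s)$, $s<t$. We must check that these bits are already defined.

* If $\lambda_s\notin\Lambda_n$, the bit was defined at stage $s$.
* If $\lambda_s=c'\in C_n\setminus\{1\}$, the bit is $v(cc')(m_s)=\zeta(cc')(m_s)$.
* Otherwise $\lambda_s=c'\mu'$ with $c'\in C_n\setminus\{1\}$, $\mu'\ne1$, $\mu'\notin\Lambda_n$, and the bit is $v(cc'\mu')(m_s)$. By (1), $(\mu',m_s)$ comes before $(\lambda_s,m_s)$, so this bit was defined at an earlier stage, with $cc'$ in place of $c$.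

So $v$ is well defined, (3) holds, and by induction on $t$ it is the only point satisfying (3) and $v(c)=\zeta(c)$ for $c\in C_n$.

**Step 4: continuity, value, equivariance.** By induction on $t$, each bit of $v$ depends on finitely many coordinates of $\zeta$: the coordinate $\zeta(c)$, which selects the strategy, and those on which finitely many earlier bits depend. So $\varphi$ is continuous. Taking $c=1$ in (3), $v$ itself is the outcome of a play won by I, so $\nu(\varphi(\zeta))=n$. Finally let $d\in C_n$ and $v'=d\varphi(\zeta)$. Then $v'(c)=\zeta(d^{-1}c)=(d\zeta)(c)$ for $c\in C_n$, and $c^{-1}v'=(d^{-1}c)^{-1}\varphi(\zeta)$ is the outcome of a play according to $\tau_{\zeta(d^{-1}c)}=\tau_{(d\zeta)(c)}$. So $v'$ has the properties that determine $\varphi(d\zeta)$, and $d\varphi(\zeta)=\varphi(d\zeta)$. $\square$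

In the example of Section 1, with $n=1$ and I always playing $1$, the resulting $v$ has $v(c\gamma_0)(0)=1$ for all $c\in C_1$, and indeed $\nu=1$ along the whole $C_1$-orbit of $v$.

## 5. Labels on the non-free part

We want to apply Lemma 3 to functions $\nu$ coming from partitions of $\mathrm{Free}(V)$. But $\nu$ must be defined on all of $V$, and nothing in Lemma 3 stops $\varphi$ from landing in $N$. So we choose the labels on $N$ so that a copy of a free $C_n$-orbit with constant label $n$ cannot occur there.

**Lemma 4.** There is a Borel $\nu_0:N\to\omega$ such that for no $n$ and $v\in N$ do we have both $C_n\cap\mathrm{Stab}(v)=\{1\}$ and $\nu_0(cv)=n$ for all $c\in C_n$.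

*Proof.* The plan is to choose a Borel set $P\subseteq N$ meeting every orbit in $N$, to label $P$ by using a stabilizing element, and to label all other points by a direction that leads toward $P$. Let
$$D_j=\{v\in N:\ cv=v\text{ for some }c\in C_j\setminus\{1\}\},\quad D=\bigcup_jD_j,\quad N_1=\Lambda D,\quad N_2=N\setminus N_1 .$$
All are Borel, because $\Lambda$ is countable.

**Step 1: labels on $P\cap N_1$.** Put $P\cap N_1=D$, and for $v\in D$ let $\nu_0(v)$ be the least $j$ with $v\in D_j$.

**Step 2: a cycle in each orbit of $N_2$.** Consider an orbit in $N_2$. Among the nontrivial elements of stabilizers of points of this orbit choose $\lambda=c_{l-1}\cdots c_0$ (normal form, $c_j\in C_{n_j}$) of least syllable length, say $\lambda w=w$.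

* $l\ge2$, because the orbit misses $D$.
* $n_{l-1}\ne n_0$. Otherwise $l\geq 3$, and $c_0\lambda c_0^{-1}=(c_0c_{l-1})c_{l-2}\cdots c_1$ is nontrivial, has syllable length less than $l$, and stabilizes $c_0w$, contrary to minimality.
* Put $w_0=w$ and $w_{j+1}=c_jw_j$ for $j<l-1$, so that $c_{l-1}w_{l-1}=w_0$. The $w_j$ ($j<l$) are distinct. If $w_j=w_{j'}$ with $j<j'\le l-1$, then $c_{j'-1}\cdots c_j$ is nontrivial, has syllable length $j'-j<l$, and stabilizes $w_j$, contrary to minimality.

**Step 3: choosing cycles in a Borel way.** Fix a countable base of $V$. Enumerate all pairs $(\kappa,\vec U)$ where $\kappa=(c_0,\dots,c_{l-1})$, $l\ge2$, $c_j\in C_{n_j}\setminus\{1\}$, cyclically consecutive $n_j$ are distinct, and $U_0,\dots,U_{l-1}$ are pairwise disjoint basic open sets. Let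
$$V_{\kappa,\vec U}=\{w\in N_2:\ c_{l-1}\cdots c_0w=w,\ \ c_{j-1}\cdots c_0w\in U_j\ \text{ for } j<l\}.$$
By Step 2, every orbit in $N_2$ meets some $V_{\kappa,\vec U}$, since the distinct points $w_j$ can be separated by disjoint basic open sets. Assign to each orbit the least such pair. The saturations $\Lambda V_{\kappa,\vec U}$ are Borel, so this partitions $N_2$ into countably many invariant Borel pieces. On the piece of $(\kappa,\vec U)$, let $P$ consist of all points $c_{j-1}\cdots c_0w$ with $j<l$ and $w\in V_{\kappa,\vec U}$ in that piece. This is a finite union of translates of a Borel set, hence Borel. For $v\in P$ the index $j$ is unique, since $v\in U_j$ and the $U_j$ are disjoint. Put $\nu_0(v)=n_j$. Then $c_jv\in P$ has index $j+1\bmod l$, and so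
$$\nu_0(c_jv)=n_{j+1\bmod l}\ne n_j=\nu_0(v).\tag{4}$$

**Step 4: labels off $P$.** For $v\in N$ let $d(v)$ be the least $d$ such that $h_d\cdots h_1v\in P$ for some $h_1,\dots,h_d\in\bigcup_nC_n$. It is finite, since $P$ meets every orbit in $N$ and the $C_n$ generate $\Lambda$; it is Borel; and $d(v)=0$ exactly on $P$. For $v\in N\setminus P$ let $\nu_0(v)$ be the least $n$ such that $d(cv)<d(v)$ for some $c\in C_n$. Such an $n$ exists: use the group containing $h_1$. So $\nu_0$ is Borel.

**Step 5: verification.** Suppose $C_n\cap\mathrm{Stab}(v)=\{1\}$ and $\nu_0$ is constantly $n$ on $Q=C_nv$. Since $C_n$ is abelian, $C_n\cap\mathrm{Stab}(v')=\{1\}$ for all $v'\in Q$. Choose $v'\in Q$ with $d(v')$ minimal.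

* If $d(v')>0$, then $\nu_0(v')=n$ gives $c\in C_n$ with $d(cv')<d(v')$ and $cv'\in Q$, against minimality.
* If $v'\in D$, then $\nu_0(v')=n$ gives $v'\in D_n$, against $C_n\cap\mathrm{Stab}(v')=\{1\}$.
* If $v'\in P\cap N_2$ has index $j$, then $n_j=n$, so $c_j\in C_n$ and $c_jv'\in Q$. But $\nu_0(c_jv')\neq n$ by (4). $\square$

**Example.** Let $H=\langle\gamma_1\gamma_0\rangle$ and let $v$ be constant on each coset $H\mu$, with distinct values on distinct cosets. If $\lambda v=v$, then $\lambda^{-1}\mu\in H\mu$, so $\lambda\in H$; thus $\mathrm{Stab}(v)=H$. No nontrivial element of $H$ is conjugate into some $C_j$, as one sees in the abelianization of $\Lambda$, where $(\gamma_1\gamma_0)^k$ has two nonzero coordinates. So $v\in N_2$. An admissible cycle is $w_0=v$, $w_1=\gamma_0v$, $\gamma_1w_1=w_0$, with labels $0$ and $1$. The $C_0$-orbit of $w_0$ contains $w_1$, which has label $1$; the $C_1$-orbit of $w_1$ contains $w_0$, which has label $0$.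

## 6. One piece of every Borel partition contains a shift

**Theorem 5.** Let $\{A_n\}_{n\in\omega}$ be a Borel partition of $\mathrm{Free}(V)$ (empty pieces allowed). Then there are $n$, $r_0\ne r_1$ and a continuous $C_n$-equivariant map $\varphi:\Omega\to A_n$, where $\Omega\subseteq\{r_0,r_1\}^{C_n}$ is as in Lemma 2.

*Proof.* Combine the game with the labels on $N$. Let $\nu=n$ on $A_n$ and $\nu=\nu_0$ on $N$, with $\nu_0$ from Lemma 4. Take $n,r_0,r_1,\varphi$ from Lemma 3, and let $\zeta\in\Omega$.

First, $C_n\cap\mathrm{Stab}(\varphi(\zeta))=\{1\}$: if $c\varphi(\zeta)=\varphi(\zeta)$ with $c\in C_n$, then $\varphi(c\zeta)=\varphi(\zeta)$; restricting both sides to $C_n$ gives $c\zeta=\zeta$, so $c=1$. Second, $\nu(c\varphi(\zeta))=\nu(\varphi(c\zeta))=n$ for all $c\in C_n$. If $\varphi(\zeta)$ were in $N$, these two facts would contradict Lemma 4. So $\varphi(\zeta)\in\mathrm{Free}(V)$, and $\nu(\varphi(\zeta))=n$ says that $\varphi(\zeta)\in A_n$. $\square$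

**Corollary 6.**

(a) If $c_n:\mathrm{Free}(V)\to\{0,1,2\}$ are Borel with $c_n(\gamma_nv)\ne c_n(v)$ for all $v,n$, then for every $s\in\{0,1,2\}^\omega$ there is $v\in\mathrm{Free}(V)$ with $c_n(v)=s(n)$ for all $n$.

(b) If $u_n:\mathrm{Free}(V)\to\{0,1\}$ are Borel, there is $v\in\mathrm{Free}(V)$ with $u_n(v)=u_n(\gamma_n^{-1}v)$ for all $n$.

*Proof.* In both parts, if no such $v$ exists, then every point violates some condition; we partition by the first violated condition.

(a) Otherwise let $A_n$ be the set of $v$ for which $n$ is least with $c_n(v)\neq s(n)$. These sets form a Borel partition of $\mathrm{Free}(V)$. Take $\varphi:\Omega\to A_n$ from Theorem 5. Then $c_n\circ\varphi$ is Borel with values in the two-element set $\{0,1,2\}\setminus\{s(n)\}$, and $c_n(\varphi(\gamma_n\zeta))=c_n(\gamma_n\varphi(\zeta))\ne c_n(\varphi(\zeta))$. This contradicts Lemma 2.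

(b) Otherwise let $A_n$ be the set of $v$ for which $n$ is least with $u_n(v)\ne u_n(\gamma_n^{-1}v)$. Take $\varphi:\Omega\to A_n$ from Theorem 5 and $g=u_n\circ\varphi$. Then $g(\zeta)\neq g(\gamma_n^{-1}\zeta)$ for all $\zeta\in\Omega$. Replacing $\zeta$ by $\gamma_n\zeta\in\Omega$ gives $g(\gamma_n\zeta)\neq g(\zeta)$, contradicting Lemma 2. $\square$

## 7. Monochromatic points cannot be avoided with three colors

*Proof of Theorem 1(I).* The set $\mathrm{Free}(V)$ is Borel in a Polish space and uncountable (it contains all injective $v$), so there is a Borel isomorphism of it with $2^\omega$. On $\mathrm{Free}(V)$ let $G_n$ join $v$ to $\gamma_nv$ and to $\gamma_n^{-1}v$. The action is free on $\mathrm{Free}(V)$ and $\gamma_n$ has infinite order, so $v,\gamma_nv,\gamma_n^{-1}v$ are distinct and $G_n$ is a 2-regular Borel graph. Let $c_n$ be any Borel proper colorings of the $G_n$ with colors $0,1,2$. Then $c_n(\gamma_nv)\neq c_n(v)$ for all $v$ and $n$, and Corollary 6(a) with $s$ constant gives a monochromatic point, in fact one of each color. Transferring the $G_n$ to $2^\omega$ by the Borel isomorphism proves (I).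 $\square$

Corollary 6(a) gives more for these graphs on $2^\omega$: for all Borel proper 3-colorings $c_n$, every pattern $s\in\{0,1,2\}^\omega$ is realized at some point. Compare Section 3, where four colors suffice to avoid monochromatic points.

## 8. Doubling the free shift of $F_2$

For (II) we need an action of $F_2$ and two inequivalent points that a uniform reduction will be forced to identify. The pair will be $(z,0),(z,1)$ for a suitable $z$.

Let $F_2=\langle a,b\rangle$ be free on $a,b$, and let $\rho:F_2\to\mathbb Z/2$ be the homomorphism with $\rho(a)=0$, $\rho(b)=1$. Let $Z=\mathrm{Free}((2^\omega)^{F_2})$ be the free part of the shift $(\gamma z)(\mu)=z(\gamma^{-1}\mu)$, and let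
$$X=Z\times\mathbb Z/2,\qquad \gamma\cdot(z,l)=(\gamma z,\ l+\rho(\gamma)).$$
This is a free Borel action on a standard Borel space. For every $z\in Z$,
$$(z,0)\ \text{ and }\ (z,1)\ \text{ are not } E_{F_2}\text{-equivalent:}\tag{5}$$
$\gamma(z,0)=(z,1)$ forces $\gamma z=z$, so $\gamma=1$, and then $\rho(\gamma)=0\neq1$.

**Odd elements.** Let $g_k=a^kba^{-k}$ for $k\in\omega$. These freely generate a subgroup $F$ of $F_2$. Indeed, in a nonempty reduced word $g_{k_1}^{\varepsilon_1}\cdots g_{k_r}^{\varepsilon_r}$ ($\varepsilon_i=\pm1$) the letters $b^{\varepsilon_i}$ and $b^{\varepsilon_{i+1}}$ are separated by $a^{k_{i+1}-k_i}$, and if this exponent is $0$, then $\varepsilon_i=\varepsilon_{i+1}$. So no $b^{\pm1}$ cancels, and the element is not $1$. We have $\rho(g_k)=1$. Let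
$$F^+=F\cap\ker\rho\ \text{ (even elements)},\quad F^-=F\setminus F^+\ \text{ (odd elements)},\quad F_{<k}=\langle g_j:j<k\rangle .$$

**Copying the shift of a subgroup.** The results of Section 6 concern the group $\Lambda$, while $X$ is built from $F_2$. Let now $\Lambda\le F_2$ be any subgroup with a free basis $\{\gamma_n\}_{n\in\omega}$, and $V=(2^\omega)^\Lambda$. Let $T\ni1$ be a transversal for the cosets $\Lambda t$, so that each element of $F_2$ is uniquely $\lambda t$ with $\lambda\in\Lambda$, $t\in T$. Let $t\mapsto k(t)\in\omega$ be injective on $T$, let $h(\alpha,t)=0^{k(t)}1^\frown\alpha$ for $\alpha\in2^\omega$, and put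
$$\iota(v)(\lambda t)=h(v(\lambda),t).$$
The map $h$ is injective, so $\iota:V\to(2^\omega)^{F_2}$ is injective, and it is continuous. It is $\Lambda$-equivariant:
$$(\lambda'\iota(v))(\lambda t)=\iota(v)(\lambda'^{-1}\lambda t)=h(v(\lambda'^{-1}\lambda),t)=\iota(\lambda'v)(\lambda t).$$
Finally $\iota[\mathrm{Free}(V)]\subseteq Z$. Let $v\in\mathrm{Free}(V)$ and $\gamma\iota(v)=\iota(v)$ with $\gamma\in F_2$. Evaluating at $1$ gives $\iota(v)(\gamma^{-1})=\iota(v)(1)=h(v(1),1)$. Writing $\gamma^{-1}=\lambda t$, the left side is $h(v(\lambda),t)$, so $t=1$ and $\gamma\in\Lambda$. Then $\iota(\gamma v)=\gamma\iota(v)=\iota(v)$, so $\gamma v=v$ and $\gamma=1$.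

## 9. Many-one reductions along odd elements

Here is a first use of (2) on this space. An odd $\gamma$ moves $(\gamma^{-1}z,0)$ to $(z,1)$, so a uniform reduction transports the bits of $f(\gamma^{-1}z,0)$ recursively into bits of $f(z,1)$. If $\gamma=g_k$ and the relevant bit does not notice $g_k$, then we have transported a bit of $f(z,0)$ to $f(z,1)$. We use a different generator for each bit. The first coordinates $u_k$ below are chosen so that one $v$ serves both directions.

**Lemma 7 (transport).** Let $f$ be a uniform Borel reduction of $E_{F_2}$, for the action on $X$, to $\equiv_m$. For each $\gamma\in F_2$ there is $P_\gamma:\omega\to\omega$, with $P_\gamma(m)$ recursive in $(\gamma,m)$, such that $f(x)(m)=f(\gamma x)(P_\gamma(m))$ for all $x\in X$ and $m\in\omega$.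

*Proof.* Uniformity alone gives some recursive function for each $\gamma$, not one that is recursive in $\gamma$; we obtain this from the four letters. For $s\in\{a,a^{-1},b,b^{-1}\}$ fix a total recursive $p_s$ with $f(x)(m)=f(sx)(p_s(m))$ for all $x,m$. For a reduced word $\gamma=s_1\cdots s_l$ let $P_\gamma=p_{s_1}\circ\cdots\circ p_{s_l}$. Applying $s_l$, then $s_{l-1}$, and so on, we get $f(x)(m)=f(s_lx)(p_{s_l}(m))=\cdots=f(\gamma x)(P_\gamma(m))$. $\square$

**Theorem 8.** For the free Borel action of $F_2$ on $X$ in Section 8 there is no uniform Borel reduction of $E_{F_2}$ to $\equiv_m$ on $2^\omega$. In particular $\equiv_m$ on $2^\omega$ is not uniformly universal.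

*Proof.* Suppose $f$ is such a reduction and take $P_\gamma$ from Lemma 7. Put $p(n)=P_{g_{2n}}(n)$ and $q(n)=P_{g_{2n+1}}(n)$; these are total recursive. Let $\Lambda=F$ with basis $\gamma_k=g_k$, let $\iota$ be the map of Section 8, and for $v\in\mathrm{Free}(V)$ let
$$u_{2n}(v)=f(\iota(v),0)(n),\qquad u_{2n+1}(v)=f(\iota(v),1)(n).$$
By Corollary 6(b) there is $v\in\mathrm{Free}(V)$ with $u_k(v)=u_k(g_k^{-1}v)$ for all $k$. Let $z=\iota(v)\in Z$. Since $g_k$ is odd, $g_k^{-1}(z,1)=(g_k^{-1}z,0)$ and $g_k^{-1}(z,0)=(g_k^{-1}z,1)$. Hence, for all $n$,
$$f(z,1)(p(n))=f(g_{2n}^{-1}z,0)(n)=u_{2n}(g_{2n}^{-1}v)=u_{2n}(v)=f(z,0)(n),$$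
$$f(z,0)(q(n))=f(g_{2n+1}^{-1}z,1)(n)=u_{2n+1}(g_{2n+1}^{-1}v)=u_{2n+1}(v)=f(z,1)(n).$$
So $f(z,0)\equiv_mf(z,1)$ via $p$ and $q$, while $(z,0)$ and $(z,1)$ are inequivalent by (5), a contradiction. $\square$

The non-uniform universality of $\equiv_m$ also follows from (I) and the quoted theorem of Marks; the proof above is independent of that theorem.

## 10. Making $n\mapsto\gamma_n\cdot n$ a recursive permutation

Now let the target be recursive isomorphism. A uniform reduction gives recursive permutations $\delta_a,\delta_b$, hence an action of $F_2$ on $\omega$, and the first idea is to repeat Section 9 with $p(n)=g_n\cdot n$. The transport of bits works. What fails is that $p$ need not be a bijection. Let $a$ act as the transposition $(0\ 1)$ and $b$ as $(0\ 2)$. Then $g_0=b$ acts as $(0\ 2)$ and $g_1=aba^{-1}$ as $(1\ 2)$, so $g_0\cdot 0=2=g_1\cdot1$.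

We know nothing about $\delta_a,\delta_b$ except that they are recursive permutations, so for an arbitrary such action we must choose odd elements $\gamma_n$ for which $n\mapsto\gamma_n\cdot n$ is a recursive permutation. They must also be free generators, because Corollary 6 requires that. A back-and-forth construction is the obvious plan, and it can get stuck if parity is ignored. In the example every $g_k$ swaps or fixes points of $\{0,1,2\}$ only. Take instead $a$ trivial and $b=(0\ 1)$, so that odd elements swap $0,1$ and even ones fix them. If we had set $p(0)=0$, using an even element, then an odd element could send $1$ only to $0$, which is taken. The next lemma says that this is the only obstruction: as long as all earlier choices were odd, we never get stuck, and there is enough room to keep the generators free.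

Throughout this section $F_2$ acts on $\omega$ with $a,b$ acting by recursive permutations. Then $a^{-1},b^{-1}$ act recursively too, and $(\gamma,n)\mapsto\gamma\cdot n$ is recursive, $\gamma$ being given as a word.

**Lemma 9.** Let $D,R\subseteq\omega$ be finite and let $p:D\to R$ be a bijection with $p(m)\in F^-\cdot m$ for all $m\in D$. Let $n\notin D$ and $M\in\omega$. There are $k\ge M$ and $u\in F^+\cap F_{<k}$ with $ug_k\cdot n\notin R$.

*Proof.*

**Step 1: the easy case.** If $\{g_k\cdot n:k\ge M\}$ is infinite, some $g_k\cdot n$ with $k\geq M$ is outside the finite set $R$; take $u=1$. Otherwise some single value equals $g_k\cdot n$ for infinitely many $k$. Assume this from now on.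

**Step 2: some odd $\gamma$ has $\gamma\cdot n\notin R$.** This is a counting argument. Let $O_0=F^+\cdot n$ and $O_1=F^-\cdot n=g_0\cdot O_0$. If $O_1$ is infinite, the claim is clear. Let it be finite; then $|O_0|=|O_1|$. For $q\in R\cap O_1$ we have $p^{-1}(q)\in F^-\cdot q\subseteq F^-F^-\cdot n=O_0$, because inverses of odd elements are odd and products of two odd elements are even. So $p^{-1}$ maps $R\cap O_1$ injectively into $D\cap O_0$. Since $n\in O_0\setminus D$,
$$|R\cap O_1|\le|D\cap O_0|\le|O_0\setminus\{n\}|<|O_0|=|O_1|,$$
and so $O_1\not\subseteq R$.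

**Step 3: give $\gamma$ the required form.** We need the last letter to be a new generator. Say $\gamma\in F_{<L}$. By the assumption in Step 1 choose $k>l\ge\max(L,M)$ with $g_l\cdot n=g_k\cdot n$, and put $u=\gamma g_l^{-1}$. Then $u$ is even, as a product of two odd elements, and $u\in F_{<l+1}\subseteq F_{<k}$. Finally $ug_k\cdot n=\gamma g_l^{-1}\cdot(g_l\cdot n)=\gamma\cdot n\notin R$. $\square$

**Lemma 10.** There are a recursive permutation $p$ of $\omega$ and $\gamma_n\in F^-$ ($n\in\omega$) such that $p(n)=\gamma_n\cdot n$ for all $n$ and $\{\gamma_n\}_{n\in\omega}$ freely generates a subgroup of $F$.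

*Proof.*

**Step 1: the back-and-forth.** We maintain a finite bijection $p$ as in Lemma 9, starting with the empty one, and at each stage use an index $k$ larger than all those used before.

At a forth step take the least $n\notin\mathrm{dom}(p)$ and search for $k$ (larger than all previously used indices) and $u\in F^+\cap F_{<k}$ with $ug_k\cdot n\notin\mathrm{ran}(p)$. Put $\gamma_n=ug_k$ and $p(n)=\gamma_n\cdot n$.

At a back step take the least $m\notin\mathrm{ran}(p)$. The finite bijection $p^{-1}:\mathrm{ran}(p)\to\mathrm{dom}(p)$ also satisfies the hypothesis of Lemma 9, since inverses of odd elements are odd. So there are $k$ (larger than all previously used indices) and $u\in F^+\cap F_{<k}$ with $n:=ug_k\cdot m\notin\mathrm{dom}(p)$; search for them. Put $\gamma_n=(ug_k)^{-1}$ and $p(n)=m=\gamma_n\cdot n$.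

All $\gamma_n$ are odd, so the hypothesis of Lemma 9 is preserved. By that lemma all searches terminate, and they are effective because the action on $\omega$ is recursive. Alternating the two kinds of step makes $p$ a recursive permutation of $\omega$.

**Step 2: freeness.** In order of construction, the elements $\gamma_n$ are $(u_sg_{k_s})^{\pm1}$ with $k_0<k_1<\cdots$ and $u_s\in F_{<k_s}$. For every $k$ set $y_k=u_s$ if $k=k_s$, and $y_k=1$ if $k$ is none of the $k_s$; thus $y_k\in F_{<k}$. Let $\theta$ be the endomorphism of $F$ with $\theta(g_k)=y_kg_k$. We show that $\theta$ is an automorphism by inverting this triangular substitution. Define an endomorphism $\psi$ of $F$ by recursion,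
$$\psi(g_k)=\psi(y_k)^{-1}g_k,$$
which makes sense since $y_k\in F_{<k}$ and $\psi$ is already defined on $F_{<k}$. By induction on $k$ both compositions are the identity on $g_k$:
$$\psi(\theta(g_k))=\psi(y_k)\psi(g_k)=g_k,\qquad \theta(\psi(g_k))=\theta(\psi(y_k))^{-1}\,y_kg_k=y_k^{-1}y_kg_k=g_k,$$
where the second uses $\theta\psi=\mathrm{id}$ on $F_{<k}\ni y_k$. So $\theta$ is an automorphism, $\{y_kg_k\}_{k\in\omega}$ is a free basis of $F$, and $\{u_sg_{k_s}\}_s$ is part of it. Replacing some of its elements by their inverses preserves freeness. $\square$

**The example again.** With $a=(0\ 1)$, $b=(0\ 2)$, the element $g_k$ acts as $(0\ 2)$ for even $k$ and as $(1\ 2)$ for odd $k$. One possible run begins as follows. Forth: $n=0$, $\gamma_0=g_0$, $p(0)=2$. Back: $m=0$; $g_1\cdot 0=0$ is in the domain, but $g_2\cdot0=2$ is not, so $\gamma_2=g_2^{-1}$ and $p(2)=0$. Forth: $n=1$; $g_3\cdot 1=2$ is in the range, but $g_4\cdot1=1$ is not, so $\gamma_1=g_4$ and $p(1)=1$.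

## 11. A recursive permutation carrying $f(z,0)$ to $f(z,1)$

*Proof of Theorem 1(II).* Suppose $f:X\to2^\omega$ is a uniform Borel reduction of $E_{F_2}$, for the action of Section 8, to recursive isomorphism.

**Step 1: an action on $\omega$.** We turn uniformity into a formula about bits. Choose recursive permutations $\delta_a,\delta_b$ with $f(ax)=\delta_a\cdot f(x)$ and $f(bx)=\delta_b\cdot f(x)$ for all $x\in X$. As $F_2$ is free, $a\mapsto\delta_a$, $b\mapsto\delta_b$ extends to a homomorphism $\gamma\mapsto\delta_\gamma$ into $\Delta$. Replacing $x$ by $a^{-1}x$ gives $f(a^{-1}x)=\delta_a^{-1}\cdot f(x)$, similarly for $b$, and by induction on word length $f(\gamma x)=\delta_\gamma\cdot f(x)$ for all $\gamma,x$. Writing $\gamma\cdot n=\delta_\gamma(n)$, this says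
$$f(\gamma x)(\gamma\cdot n)=f(x)(n)\qquad\text{for all }\gamma\in F_2,\ x\in X,\ n\in\omega.\tag{6}$$

**Step 2: a point where no bit moves.** Take $p$ and $(\gamma_n)_{n\in\omega}$ from Lemma 10 for this action on $\omega$. Let $\Lambda=\langle\gamma_n:n\in\omega\rangle$, which is free on the $\gamma_n$, let $V=(2^\omega)^\Lambda$, and let $\iota$ be the map of Section 8. Put $u_n(v)=f(\iota(v),0)(n)$ for $v\in\mathrm{Free}(V)$. These functions are Borel, so by Corollary 6(b) there is $v\in\mathrm{Free}(V)$ with $u_n(v)=u_n(\gamma_n^{-1}v)$ for all $n$. Let $z=\iota(v)\in Z$.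

**Step 3: the permutation $p$ identifies the two images.** Since $\rho(\gamma_n)=1$ and $\iota$ is $\Lambda$-equivariant,
$$\gamma_n^{-1}(z,1)=(\gamma_n^{-1}z,0)=(\iota(\gamma_n^{-1}v),0).$$
By (6) with $x=\gamma_n^{-1}(z,1)$ and $\gamma=\gamma_n$, for all $n$,
$$f(z,1)(p(n))=f(z,1)(\gamma_n\cdot n)=f(\gamma_n^{-1}(z,1))(n)=u_n(\gamma_n^{-1}v)=u_n(v)=f(z,0)(n).$$
Since $p$ is a permutation, this says $p(f(z,0))=f(z,1)$. As $p$ is recursive, $f(z,0)$ and $f(z,1)$ are recursively isomorphic. But $f$ is a reduction and $(z,0),(z,1)$ are not $E_{F_2}$-equivalent by (5), a contradiction. This proves (II): the action of $F_2$ on $X$ has no uniform Borel reduction to recursive isomorphism, and recursive isomorphism is not uniformly universal. $\square$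

By (I) and (II) both sides of "recursive isomorphism on $2^\omega$ is uniformly universal if and only if non-monochromatic 3-coloring is true" are false, so the biconditional is true. $\blacksquare$
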